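\title{A Bergman kernel that vanishes to infinite order at a boundary point}

\begin{abstract}
For a smoothly bounded planar domain and distinct boundary points $z_0,w_0$, the Bergman kernel $K(z_0,w)$ vanishes at most to finite order as $w\to w_0$. It has been conjectured that the same holds for smoothly bounded strictly pseudoconvex domains in $\mathbb C^n$. We show that this is false in every sufficiently large dimension. The counterexamples are strongly convex domains with $C^\infty$ boundary, arbitrarily $C^r$-close to the unit ball. The proof reduces the problem to a weighted Bergman space on the Siegel domain in $\mathbb C^2$, prescribes the kernel first, as a flat holomorphic function, and then solves for a real weight, and hence a domain, that has this kernel.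
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbb C^n$ be a bounded domain with $C^\infty$ boundary $b\Omega$, and let $A^2(\Omega)$ be the Hilbert space of holomorphic functions on $\Omega$ that are square integrable for Lebesgue measure $dV$. The Bergman kernel $K(z,w)$ of $\Omega$ is determined by the requirements that $K(\cdot,w)\in A^2(\Omega)$ and $G(w)=\int_\Omega G\,\overline{K(\cdot,w)}\,dV$ for all $G\in A^2(\Omega)$ and $w\in\Omega$. It is holomorphic in $z$, antiholomorphic in $w$, and $K(z,w)=\overline{K(w,z)}$. When $n=1$, and when $\Omega$ is strictly pseudoconvex, $K$ extends smoothly to $\overline\Omega\times\overline\Omega$ minus the boundary diagonal $\{(z,z):z\in b\Omega\}$. We take this fact as given; it is the only property of the kernel of a general strictly pseudoconvex domain that we use, and only the continuity of the extension is needed.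

Fix $z_0\in b\Omega$. Then $w\mapsto K(z_0,w)$ is smooth up to the boundary near every $w_0\in b\Omega\setminus\{z_0\}$. We say that it \emph{vanishes to infinite order} at $w_0$ if $|K(z_0,w)|=O(|w-w_0|^N)$ as $w\to w_0$, $w\in\overline\Omega$, for every $N\ge0$; equivalently, all its derivatives vanish at $w_0$. Otherwise it \emph{vanishes to finite order}, which includes the case $K(z_0,w_0)\ne0$. It is known that for every smoothly bounded domain in $\mathbb C$ and all $z_0\neq w_0$ in $b\Omega$ the order of vanishing is finite. The following conjecture comes from \cite{source}.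

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\Omega\subset\mathbb C^n$ be a smoothly bounded strictly pseudoconvex domain of finite type, and let $z_0\ne w_0$ be points of $b\Omega$. Then $K(z_0,w)$ vanishes to finite order as $w\to w_0$.}
\medskip

The simplest cases support the conjecture. For the unit ball, $K(z,w)=\frac{n!}{\pi^n}(1-\sum z_l\bar w_l)^{-n-1}$ has no zeros at all. If the holomorphic function $K(\cdot,z_0)$ happens to extend holomorphically across $w_0$, then infinite order vanishing forces it to vanish identically. On the other hand, holomorphy inside and smoothness up to the boundary do not by themselves exclude flatness: on the unit ball $1+w_2$ has positive real part, so $|\exp(-(1+w_2)^{-1/2})|\le\exp(-|1+w_2|^{-1/2}/\sqrt2)$, and this function is flat at $(0,-1,0,\dots,0)$. The conjecture thus says that being a Bergman kernel is a constraint rigid enough to rule out such behavior. It is not.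

Recall that a domain $\{R<0\}$, with $\nabla R\neq0$ on $\{R=0\}$, is \emph{strongly convex} if the real Hessian of $R$ is positive definite on the tangent spaces of the boundary. The Levi form of $R$ on a complex tangent vector $\xi$ is $\frac14[\operatorname{Hess}R(\xi,\xi)+\operatorname{Hess}R(i\xi,i\xi)]$, so such a domain is strictly pseudoconvex, and hence of finite type. Throughout, $r$ is an integer and $\|\cdot\|_{C^r}$ is the largest supremum of a partial derivative of order at most $r$ in the real coordinates.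

\begin{theorem}\label{thm:main}
For every $r\ge2$ and $\epsilon>0$ there is $n_0=n_0(r,\epsilon)$ with the following property. For every $n\ge n_0$ there is a real function $\kappa\in C_c^\infty(\mathbb C^2)$ with $\|\kappa\|_{C^r}<\epsilon$ such that
\[
\Omega=\{w\in\mathbb C^n:\ |w|^2-1-\kappa(w_1,w_2)<0\}
\]
is a bounded strongly convex domain with $C^\infty$ boundary, the points $z_0=(0,1,0,\dots,0)$ and $w_0=(0,-1,0,\dots,0)$ lie in $b\Omega$, and the Bergman kernel of $\Omega$ satisfies $K(z_0,w)=O(|w-w_0|^N)$ as $w\to w_0$, $w\in\overline\Omega$, for every $N$, while $K(z_0,\cdot)\not\equiv0$.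
\end{theorem}

The conjecture is asserted for all $n$, so Theorem~\ref{thm:main} disproves it. The dimensions $2\le n<n_0$ are not settled here.

The proof reverses the usual direction: we choose the kernel and solve for the domain. Write $n=m+2$. Because $\kappa$ depends on two variables only, the remaining $m$ variables can be integrated out, and after a Cayley transform that sends $z_0$ to infinity and $w_0$ to the origin, $K(\cdot,z_0)$ becomes a function $f$ of two variables, tied to a real perturbation $\nu$ of the weight by a single equation that is \emph{linear} in $\nu$ (Section~\ref{sec:reduction}). Section~\ref{sec:model} solves this equation by hand in the smallest case, which produces a kernel with a boundary zero, and explains what must be added to reach infinite order. Sections~\ref{sec:nodes} and \ref{sec:f} construct the flat function $f$, and Sections~\ref{sec:weight} and \ref{sec:size} construct and estimate $\nu$.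

\section{Reduction to a weighted Bergman space}\label{sec:reduction}

Let $m\ge1$ and $n=m+2$. Points of $\mathbb C^n$ are written $(z,u,\zeta)\in\mathbb C\times\mathbb C\times\mathbb C^m$. Put
\[
\rho=\operatorname{Im}u-|z|^2,\qquad \mathcal U=\{(z,u)\in\mathbb C^2:\rho>0\},\qquad \mathcal K=\overline{\mathcal U}\cap\{|u|\le2\}.
\]
The set $\mathcal K$ is compact, since $|z|^2\le\operatorname{Im}u\le2$ on it. Let $H$ be the space of holomorphic functions in $L^2(\mathcal U,\rho^mdV)$, with inner product $\langle g,g'\rangle=\int_{\mathcal U}g\,\overline{g'}\rho^mdV$. The weight is bounded below on compact subsets of $\mathcal U$, so convergence in $H$ implies locally uniform convergence, $H$ is closed, and it has a reproducing kernel $k_0$: $g(t)=\langle g,k_0(\cdot,t)\rangle$. Let $\Pi:L^2(\mathcal U,\rho^mdV)\to H$ be the orthogonal projection.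

We use the mean value property in the following form: if $G$ is holomorphic on a ball centered at $a$, $\chi$ is a function on the ball that is radial about $a$, and $\chi$ and $\chi G$ are integrable, then $\int\chi G=G(a)\int\chi$.

\subsection{Kernel functions}

For fixed $u$ the slice of $\mathcal U$ is the disc $|z|^2<\operatorname{Im}u$. Hence every holomorphic $g$ on $\mathcal U$ has an expansion $g=\sum_{p\ge0}z^p[g]_p(u)$, where $[g]_p=\partial_z^pg(0,\cdot)/p!$ is holomorphic in the upper half-plane. We need the elements of $H$ that represent the functionals $g\mapsto[g]_p(iy)$. For an integer $p\ge0$ and $y>0$ put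
\[
E_{p,y}(z,u)=z^p(1-iu/y)^{-(p+m+3)},\qquad a_p=\frac{2^{p+m+1}(p+m+2)!}{\pi^2\,p!\,m!}.
\]

\begin{lemma}\label{lem:E}
The function $E_{p,y}$ lies in $H$, and for all $g\in H$
\begin{equation}\label{eq:E}
\langle E_{p,y},g\rangle=a_p^{-1}y^{p+m+3}\,\overline{[g]_p(iy)},\qquad a_p\ge2^{p+m}\binom{p+m}{p}\ge1 .
\end{equation}
In particular $k_0(\cdot,(0,iy))=a_0y^{-(m+3)}E_{0,y}$. Moreover $\|E_{p,y}\|\le y^{p/2}$ if $y\le1$, and for $0\le p'\le p$
\begin{equation}\label{eq:Esup}
|E_{p,y}(z,u)|\le|z|^{p'}\,y^{(p-p')/2}\quad\text{on }\mathcal U .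
\end{equation}
\end{lemma}

\begin{proof}
The substitution $s=|z|^2$ and the beta integral give, for $\operatorname{Im}u>0$,
\[
\int_{|z|^2<\operatorname{Im}u}|z|^{2p}\rho^m\,dA(z)=\pi\frac{p!\,m!}{(p+m+1)!}(\operatorname{Im}u)^{p+m+1}.
\]
By Parseval's identity on the circles $|z|=\text{const}$, the expansion of $g\in H$ is an orthogonal sum, $[g]_p$ is square integrable for $(\operatorname{Im}u)^bdA$ with $b=p+m+1$, and
\[
\langle g,E_{p,y}\rangle=\pi\frac{p!\,m!}{(p+m+1)!}\int_{\operatorname{Im}u>0}[g]_p\,\overline{(1-iu/y)^{-b-2}}\,(\operatorname{Im}u)^b\,dA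
\]
as soon as $E_{p,y}\in H$. Substitute $u=iy\frac{1+\xi}{1-\xi}$ with $|\xi|<1$. Then
\[
\operatorname{Im}u=y\,\frac{1-|\xi|^2}{|1-\xi|^2},\qquad \frac{du}{d\xi}=\frac{2iy}{(1-\xi)^2},\qquad 1-\frac{iu}{y}=\frac{2}{1-\xi}.
\]
Therefore $\int|1-iu/y|^{-2b-4}(\operatorname{Im}u)^bdA=2^{-2b-2}y^{b+2}\int_{|\xi|<1}(1-|\xi|^2)^bdA<\infty$, so $E_{p,y}\in H$. The half-plane integral above converges absolutely by the Cauchy--Schwarz inequality and equals
\[
2^{-b}y^{b+2}\int_{|\xi|<1}[g]_p\,(1-\xi)^{-b-2}(1-|\xi|^2)^b\,dA(\xi)=2^{-b}y^{b+2}\frac{\pi}{b+1}\,[g]_p(iy)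
\]
by the mean value property at $\xi=0$. Collecting constants gives the identity in \eqref{eq:E}. The lower bound holds because $a_p=2^{p+m}\binom{p+m}p\cdot2(p+m+1)(p+m+2)/\pi^2$ and $12>\pi^2$. The case $p=0$ identifies $k_0$, as $[g]_0(iy)=g(0,iy)$. Taking $g=E_{p,y}$ gives $\|E_{p,y}\|^2=a_p^{-1}(y/2)^{p+m+3}\le y^p$ for $y\le1$. Finally $|1-iu/y|\ge1+\operatorname{Im}u/y\ge1+|z|^2/y$ on $\mathcal U$, and $|z|/(1+|z|^2/y)\le\sqrt y/2$, so $|E_{p,y}|\le|z|^{p'}\big(|z|/(1+|z|^2/y)\big)^{p-p'}\le|z|^{p'}y^{(p-p')/2}$.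
\end{proof}

\subsection{The equation for the kernel with pole at infinity}

As $y\to\infty$, $E_{0,y}\to1$ locally uniformly: suitably normalized, the kernel of $H$ with pole at infinity is the constant $1$. Replace the weight $\rho^m$ by $(1+\nu)\rho^m$ and let $f$ be the new kernel with pole at infinity. Both kernels represent the same functional, so formally $\int f\bar g(1+\nu)\rho^m=\int1\cdot\bar g\rho^m$. Neither side need converge, but the rearranged identity $\int(1-f)\bar g\rho^m=\int\nu f\bar g\rho^m$ makes sense when $1-f\in H$ and $\nu$ has compact support. The next proposition makes this rigorous and transfers it to a bounded domain by the Cayley transform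
\[
\Phi(z,u,\zeta)=\Big(\frac{2z}{u+i},\ \frac{u-i}{u+i},\ \frac{2\zeta}{u+i}\Big),
\]
a biholomorphism of $\{u\ne-i\}$ onto $\{w_2\ne1\}$, with $u=i\frac{1+w_2}{1-w_2}$ and $\Phi(0)=w_0$.

\begin{proposition}\label{prop:reduction}
Given $r\ge2$ and $\epsilon>0$ there is $\epsilon'\in(0,\frac12]$, independent of $m$, with the following property. Let $m\ge1$, let $\nu\in C_c^\infty(\mathbb C^2)$ be real with $\operatorname{supp}\nu\subset\mathcal K$ and $\|\nu\|_{C^r}<\epsilon'$, and let $f$ be a bounded holomorphic function on $\mathcal U$ such that $F=1-f\in H$ and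
\begin{equation}\label{eq:main}
\langle F,g\rangle=\int_{\mathcal U}\nu f\,\bar g\,\rho^m\,dV\qquad\text{for all }g\in H .
\end{equation}
Then there is a real $\kappa\in C_c^\infty(\mathbb C^2)$ with $\|\kappa\|_{C^r}<\epsilon$ such that $\Omega=\{|w|^2-1-\kappa(w_1,w_2)<0\}\subset\mathbb C^{m+2}$ is a bounded strongly convex domain with $C^\infty$ boundary and $z_0,w_0\in b\Omega$. Every $w\in\Omega$ has the form $\Phi(z,u,\zeta)$ with $(z,u)\in\mathcal U$, and
\begin{equation}\label{eq:Kf}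
K(w,z_0)=c\,(u+i)^{m+3}f(z,u)
\end{equation}
with a constant $c\ne0$. If $|f|\le C|u|^N$ on $\mathcal U\cap\{|u|\le1\}$, then $K(z_0,w)=O(|w-w_0|^N)$ as $w\to w_0$ in $\overline\Omega$.
\end{proposition}

\begin{proof}
\emph{The domain.} We want a domain fibered over $\mathcal U$ by balls in $\zeta$ of volume proportional to $(1+\nu)\rho^m$. Put $h=(1+\nu)^{1/m}-1\in C_c^\infty(\mathbb C^2)$ and
\[
\mathcal D=\{(z,u,\zeta):\ |\zeta|^2<\rho\,(1+h)\}.
\]
As $|\nu|\le\frac12$ we have $1+h>0$, so $(z,u)\in\mathcal U$ on $\mathcal D$. The functions $s\mapsto(1+s)^{1/m}-1$ vanish at $0$, and their derivatives of order $d\ge1$ are bounded on $[-\frac12,\frac12]$ by $(d-1)!\,2^{d+1}$, uniformly in $m$. By the chain rule every term in a derivative of $h$ contains a derivative of $\nu$ as a factor, so $\|h\|_{C^r}\le C_r\|\nu\|_{C^r}$.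

Since $|u-i|^2-|u+i|^2=-4\operatorname{Im}u$, we have $|\Phi|^2-1=4(|\zeta|^2-\rho)/|u+i|^2$. Let $\kappa$ be the function $4\rho h/|u+i|^2$ expressed in the variables $(w_1,w_2)$, which are related to $(z,u)$ by a fixed diffeomorphism of $\{u\neq-i\}$ onto $\{w_2\ne1\}$ in $\mathbb C^2$. The support of $h$ lies in the fixed compact set $\mathcal K\subset\{u\ne-i\}$, so $\kappa$, extended by $0$, is in $C_c^\infty(\mathbb C^2)$, vanishes near $\{w_2=1\}$, and $\|\kappa\|_{C^r}\le C_r\|\nu\|_{C^r}$. Choose $\epsilon'$ so that $\|\kappa\|_{C^r}<\min(\epsilon,\frac14)$. With $R=|w|^2-1-\kappa$,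
\[
R\circ\Phi=\frac{4\,(|\zeta|^2-\rho(1+h))}{|u+i|^2}.
\]
On $\{w_2=1\}$ we have $R=|w|^2-1\ge0$, so $\Omega=\{R<0\}=\Phi(\mathcal D)$. The real Hessian of $\kappa$ is a $4\times4$ block with entries smaller than $\frac14$, so it has norm at most $1$ and $\operatorname{Hess}R\ge I$ in every dimension. Thus $R$ is convex, $R(0)<0$, and $\Omega$ is nonempty, convex and bounded. A critical point of $R$ is a global minimum, so $\nabla R\ne0$ on $\{R=0\}$, and $\Omega$ is strongly convex with smooth boundary $\{R=0\}$. Also $R(z_0)=0$ because $\kappa$ vanishes near $\{w_2=1\}$, and $R(w_0)=R(\Phi(0))=0$ because $\rho(0)=0$.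

\emph{Integrating out $\zeta$.} Let $k_\nu$ be the reproducing kernel of $H$ for the equivalent norm given by the weight $(1+\nu)\rho^m=(\rho(1+h))^m$. For $t\in\mathcal U$ we claim
\begin{equation}\label{eq:fiber}
K_{\mathcal D}\big((z,u,\zeta),(t,0)\big)=\frac{m!}{\pi^m}\,k_\nu\big((z,u),t\big).
\end{equation}
The fiber of $\mathcal D$ over $(z,u)$ is a ball of volume $\frac{\pi^m}{m!}(1+\nu)\rho^m$, so the right side lies in $A^2(\mathcal D)$. For $G\in A^2(\mathcal D)$ the mean value inequality on the fibers shows $G(\cdot,0)\in H$, and the mean value property on the fibers gives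
\[
\int_{\mathcal D}G\,\overline{\tfrac{m!}{\pi^m}k_\nu(\cdot,t)}\,dV=\int_{\mathcal U}G(\cdot,0)\,\overline{k_\nu(\cdot,t)}\,(1+\nu)\rho^m\,dV=G(t,0).
\]

\emph{Sending the pole to infinity.} Let $Tg=\Pi(\nu g)$, a self-adjoint operator on $H$ of norm at most $\frac12$; then $I+T$ has a bounded inverse. For $g\in H$,
\[
\langle g,k_0(\cdot,t)\rangle=g(t)=\langle g,(1+\nu)k_\nu(\cdot,t)\rangle=\langle g,(I+T)k_\nu(\cdot,t)\rangle,
\]
so $(I+T)k_\nu(\cdot,t)=k_0(\cdot,t)$. Put $f_y=a_0^{-1}y^{m+3}k_\nu(\cdot,(0,iy))$. By Lemma~\ref{lem:E}, $(I+T)f_y=E_{0,y}$, that is, $(I+T)(f_y-E_{0,y})=-\Pi(\nu E_{0,y})$. Since $f$ is bounded, $\nu f\in L^2(\rho^mdV)$, and \eqref{eq:main} says $F=\Pi(\nu f)=\Pi(\nu)-TF$. Adding,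
\[
(I+T)(f_y-E_{0,y}+F)=\Pi\big(\nu(1-E_{0,y})\big)\to0\quad\text{in }H\text{ as }y\to\infty,
\]
because $E_{0,y}\to1$ uniformly on $\mathcal K$. Hence $f_y-E_{0,y}\to-F$ in $H$, so locally uniformly, and $f_y\to1-F=f$ locally uniformly on $\mathcal U$.

\emph{Transfer to $\Omega$.} For a biholomorphism $\Phi:\mathcal D\to\Omega$ with complex Jacobian determinant $J$, the change of variables formula gives $K_{\mathcal D}(a,b)=J(a)K(\Phi(a),\Phi(b))\overline{J(b)}$. Since $w_2$ depends on $u$ only, $J$ is the product of the diagonal entries of the Jacobian matrix, $J=2^{m+2}i(u+i)^{-(m+3)}$. For $a=(z,u,\zeta)\in\mathcal D$ and $b_y=(0,iy,0)\in\mathcal D$, \eqref{eq:fiber} gives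
\[
K(\Phi(a),\Phi(b_y))=\frac{m!\,a_0}{\pi^m}\cdot\frac{f_y(z,u)}{J(a)\,\overline{y^{m+3}J(b_y)}} .
\]
As $y\to\infty$, $\Phi(b_y)=(0,\frac{y-1}{y+1},0)\to z_0$ and $y^{m+3}J(b_y)\to2^{m+2}i^{-(m+2)}\ne0$. The left side tends to $K(\Phi(a),z_0)$ by the continuity of $K$ off the boundary diagonal; this is where strict pseudoconvexity is used. This proves \eqref{eq:Kf}. Near $w_0$ we have $|u|\le|1+w_2|\le|w-w_0|$ as soon as $|1-w_2|\ge1$, so a bound $|f|\le C|u|^N$ gives $|K(z_0,w)|=|K(w,z_0)|\le C'|w-w_0|^N$ for $w\in\Omega$ near $w_0$, and for $w\in\overline\Omega$ by continuity.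
\end{proof}

The rest of the paper proves the following statement, in which no domain appears.

\begin{proposition}\label{prop:construction}
For every $m\ge100$ there are a bounded holomorphic function $f$ on $\mathcal U$ with $1-f\in H$ and a real $\nu\in C_c^\infty(\mathbb C^2)$ supported in $\mathcal K$ such that
\begin{enumerate}
\item[(i)] equation \eqref{eq:main} holds with $F=1-f$;
\item[(ii)] $f\not\equiv0$, and for every $N$ there is $C_{N,m}$ with $|f|\le C_{N,m}|u|^N$ on $\mathcal U\cap\{|u|\le1\}$;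
\item[(iii)] for each fixed $d$, $\|\nu\|_{C^d}\to0$ as $m\to\infty$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:construction}]
By (iii) there is $m_0\ge100$ with $\|\nu\|_{C^r}<\epsilon'(r,\epsilon)$ for $m\ge m_0$. Put $n_0=m_0+2$ and apply Proposition~\ref{prop:reduction}. By (ii) the kernel is $O(|w-w_0|^N)$ for all $N$. The projection of $\mathcal D$ is all of $\mathcal U$ and $f\not\equiv0$, so $K(z_0,\cdot)\not\equiv0$ by \eqref{eq:Kf}.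
\end{proof}

\section{One node, and the plan of the construction}\label{sec:model}

Where $f\ne0$, write $\nu=\mu/(|f|^2\rho^m)$. Then $\nu f\bar g\rho^m=\mu\,\overline{g/f}$, and \eqref{eq:main} asks for a \emph{real} density $\mu$ with
\begin{equation}\label{eq:mu}
\int\mu\,\overline{(g/f)}\,dV=\langle F,g\rangle\qquad(g\in H).
\end{equation}
If $F$ is a combination of kernel functions, the right side is a combination of point evaluations, and these are reproduced by radial bumps.

\begin{example}\label{ex:one}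
Take $F=E_{0,1}$, so $f=1-(1-iu)^{-(m+3)}$. Since $|1-isu|\ge1$ for $s\ge0$, we have $|f|\le2$, and $|f|\le(m+3)|u|$ by integrating the derivative in $s$ over $[0,1]$. By \eqref{eq:E}, $\langle F,g\rangle=a_0^{-1}\overline{g(0,i)}$. Let $\chi_0$ be a real radial function in $C_c^\infty(\{|\xi|<0.1\})$ with integral $1$, and put
\[
\mu=a_0^{-1}f(0,i)\,\chi_0(z)\,\chi_0(u-i),\qquad\nu=\frac{\mu}{|f|^2\rho^m}.
\]
For $|u-i|\le0.2$ we have $|1-iu|\ge1.8$, so $|f|\ge\frac12$; on the support of $\mu$, $\rho\ge0.89$. The number $f(0,i)=1-2^{-(m+3)}$ is real. Hence $\nu$ is real, and by the mean value property in $z$ and in $u$,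
\[
\int\mu\,\overline{(g/f)}\,dV=a_0^{-1}f(0,i)\,\overline{g(0,i)}\big/\overline{f(0,i)}=\langle F,g\rangle .
\]
The derivatives of $1/f$ on the support are bounded independently of $m$ by Cauchy's estimates, a derivative of order $d$ of $\rho^{-m}$ is at most $C_dm^d\,0.89^{-m}$, and $a_0\ge2^m$. So $\|\nu\|_{C^r}\le C_rm^r\,1.78^{-m}\to0$. For large $m$, Proposition~\ref{prop:reduction} gives a strongly convex domain near the ball with $K(z_0,w_0)=0$ and $K(z_0,\cdot)\not\equiv0$.
\end{example}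

The example shows what the dimension buys: a kernel function normalized to equal $1$ at the boundary point $0$ represents only the small multiple $a_0^{-1}\le2^{-m}$ of a point evaluation. Four further ideas lead from one zero to a flat function. The discussion below only motivates the definitions; nothing in it is used later.

\emph{Moments.} Take $F=\sum_xs_xE_{0,1/x}$ over a set of \emph{nodes} $x\ge1$. The coefficient of $u^d$ in the Taylor expansion of $f=1-\sum_xs_x(1-iux)^{-(m+3)}$ is a nonzero multiple of $\delta_{d0}-\sum_xs_xx^d$. With $N$ nodes, Lagrange interpolation evaluated at $0$ gives $\sum_xs_xx^d=\delta_{d0}$ for $d<N$ when $s_x=\prod_{x'\ne x}(1-x/x')^{-1}$; for the nodes $1,2$ this is $s_1=2$, $s_2=-1$. Infinite order needs infinitely many nodes, and they must be unbounded: for bounded nodes and summable coefficients $f$ extends holomorphically across $u=0$, so it cannot be flat and nonzero.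

\emph{A gain that grows with the scale.} The bump at the node $x=1/y$ lives at distance $y$ from the origin, so each derivative costs up to $y^{-1}$, and $\nu$ is smooth only if the contribution $\nu_x$ of the node decays faster than every power of $y$. With the functions $E_{0,y}$ alone, $\nu_x$ has size about $a_0^{-1}|s_x|/|f(0,iy)|$. The factor $a_0^{-1}$ is the same at all scales, and the quotient is hard to control, since $f$ is small near $0$ only through cancellation among the same numbers $s_x$. This is where the variable $z$ enters. Suppose that near $u=iy$ we have $f\approx Bz^p$ and the term $sE_{p,y}$ has to be represented. For $\gamma=g/f$ we have $[g]_p\approx B[\gamma]_0$, where $[\gamma]_0$ is the mean of $\gamma$ over a circle $|z|^2=\theta y$, $0<\theta<1$. So $\mu$ is a bump of mass $a_p^{-1}sy^{p+m+3}B$ spread over a region of volume about $y^3$, on which $|f|^2\approx B^2(\theta y)^p$ and $\rho\approx(1-\theta)y$. All powers of $y$ cancel: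
\[
|\nu_x|\approx\frac{|s|}{B}\;a_p^{-1}\theta^{-p}(1-\theta)^{-m}\le\frac{|s|}{B}\cdot\frac{2^{-q}}{\binom qp\theta^p(1-\theta)^{q-p}},\qquad q=p+m .
\]
The denominator is a binomial probability, at least $1/(q+1)$ for $\theta=p/q$. The gain is now $2^{-q}$. We therefore let $f$ behave like $B_jz^{p_j}$ at the scale $y\approx\lambda^{-j}$, with $q_j=p_j+m$ growing geometrically in $j$, so that $e^{-cq_j}$ beats every power of $\lambda^j$.

\emph{Handing over from one scale to the next.} Write $f=\sum_kz^{p_k}f_k(u)$. We want $f_k\approx B_k$ at scale $\lambda^{-k}$ and $z^{p_k}f_k$ negligible at other scales. At scale $y$ one has $|u|\approx y$ but $|z|\approx y^{1/2}$. If $f_k$ has $L_k$ nodes near $\lambda^k$, its moment conditions make it drop by about $\lambda^{-L_k}$ from scale $\lambda^{-k}$ to scale $\lambda^{-k-1}$, whereas raising the exponent by $p_{k+1}-p_k=L_k$ costs only $\lambda^{-L_k/2}$. The difference $\lambda^{-L_k/2}$ pays for making $z^{p_{k+1}}f_{k+1}$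 smaller than $z^{p_k}f_k$ by $e^{-10q_k}$ at scale $\lambda^{-k}$ and still dominant at scale $\lambda^{-k-1}$. This requires $\lambda^{L_k/2}\gg e^{10q_k}$, hence a large fixed $\lambda$. On the other hand, $L$ nodes packed in one block have Lagrange coefficients as large as $e^{cL}$, which must not destroy the exponential gain in $q$; hence $L_k\approx q_k/50$.

\emph{Reality.} Since $f$ is not exactly a monomial in $z$, all Laurent coefficients of $g/f$ enter \eqref{eq:mu}, and $\mu$ needs all angular frequencies. A real $\mu$ couples the frequencies $l$ and $-l$. Section~\ref{sec:weight} uncouples them by using two circles.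

\section{Nodes and coefficients}\label{sec:nodes}

From now on $m\ge100$, and $C$, $C_d$, $C_\alpha$ denote constants independent of $m$ and of the indices $j,k,l,x$. Define integers by
\[
q_0=m,\qquad L_j=\lfloor q_j/50\rfloor,\qquad q_{j+1}=q_j+L_j,\qquad p_j=q_j-m,\qquad M_j=q_j+3 .
\]
So $p_0=0$, $p_{j+1}-p_j=L_j$, and $M_j=p_j+m+3$ is the exponent in $E_{p_j,y}$. Since $q_j\ge100$,
\begin{equation}\label{eq:q}
\begin{gathered}
\tfrac{q_j}{100}\le L_j\le\tfrac{q_j}{50},\qquad 1.01q_j\le q_{j+1}\le1.02q_j,\qquad q_j\ge m(1.01)^j\ge j+1,\\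
1+p_j\le q_j,\qquad L_j\le e^{0.01q_j},\qquad q_l\ge q_j+(l-j)\ \ (l\ge j);
\end{gathered}
\end{equation}
the bound for $L_j$ follows from $2s\le e^s$ with $s=q_j/100$. Fix $\lambda=e^{12000}$. For $k\le j$ put
\[
Q_{k,j}=\sum_{l=k}^{j-1}q_l,\qquad S_{k,j}=\sum_{l=k}^{j-1}(j-l)L_l=\sum_{l=k+1}^{j}(q_l-q_k);
\]
the two sums for $S_{k,j}$ agree because $q_l-q_k=L_k+\dots+L_{l-1}$. The number $S_{k,j}$ counts the powers of $\lambda$ gained from scale $k$ to scale $j$, and $Q_{k,j}$ measures the losses. For $k<j$ we have $S_{k,j}\ge Q_{k,j}/100$ and $Q_{k,j}\ge q_{j-1}\ge q_j/1.02$. As $\log(\lambda/4)>102\cdot117$ and $4\lambda^{-1/2}\le\lambda^{-1/4}=e^{-3000}$,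
\begin{equation}\label{eq:SQ}
q_j\le1.02\,Q_{k,j},\qquad(4/\lambda)^{S_{k,j}}\le e^{-117q_j},\qquad(4\lambda^{-1/2})^{S_{k,j}}\le e^{-30Q_{k,j}}\qquad(k<j).
\end{equation}
Since $Q_{k,j}\ge q_{j-1}+(j-k-1)$ for $k<j$ and $Q_{j,k}\ge q_j+(k-j-1)$ for $k>j$, geometric series give, for $c\ge1$,
\begin{equation}\label{eq:geom}
\sum_{k<j}e^{-cQ_{k,j}}\le2e^{-cq_j/1.02},\qquad\sum_{k>j}e^{-cQ_{j,k}}\le2e^{-cq_j},\qquad\sum_{l>j}e^{-cq_l}\le e^{-cq_j}.
\end{equation}

The $j$th \emph{block} of nodes is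
\[
X_j=\{\lambda^j(1+b/L_j):\ b=0,1,\dots,L_j-1\}\subset[\lambda^j,2\lambda^j).
\]
For a node $x$ we always write $y=1/x$; if $x\in X_j$, then $\frac12\lambda^{-j}<y\le\lambda^{-j}$. Let $Y_k=\bigcup_{j\ge k}X_j$. The function $f_k$ will be built on the node set
\[
\mathcal N_0=Y_0,\qquad\mathcal N_k=\{\lambda^{k-1}\}\cup Y_k\quad(k\ge1);
\]
see Figure~\ref{fig:nodes}. The \emph{seed} $\lambda^{k-1}$ plays for $f_k$ the role that the constant $1$ plays for $f_0$: at scale $\lambda^{-k}$ the function $(1-iu\lambda^{k-1})^{-M_k}$ is nearly constant, and unlike a constant it gives an element of $H$ when multiplied by $z^{p_k}$. The nodes in $Y_k$ cancel all moments of the seed.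

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \j in {0,1,2,3} {\node at (3*\j+0.4,0.5) {$X_{\j}$};}
\foreach \k in {0,1,2} {
  \node at (-1.1,-0.7*\k) {$\mathcal N_{\k}$};
  \draw[gray] (-0.5,-0.7*\k) -- (10.6,-0.7*\k);
  \foreach \j in {\k,...,3} {\foreach \b in {0,0.25,0.5,0.75} {\fill (3*\j+\b,-0.7*\k) circle (1.4pt);}}
}
\draw[fill=white] (0,-0.7) circle (2.4pt);
\draw[fill=white] (3,-1.4) circle (2.4pt);
\end{tikzpicture}
\caption{The node sets $\mathcal N_k$, drawn schematically on a logarithmic axis. The set $\mathcal N_k$ contains all blocks $X_j\subset[\lambda^j,2\lambda^j)$ with $j\ge k$ (dots) and, for $k\ge1$, the seed $\lambda^{k-1}$, the first point of $X_{k-1}$ (circle).}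
\label{fig:nodes}
\end{figure}

Since $\sum_jL_j\lambda^{-j}<\infty$, the product $G_k(\xi)=\prod_{x'\in Y_k}(1-\xi/x')$ is an entire function with simple zeros at the points of $Y_k$. Let
\[
B_0=1,\qquad B_k=e^{-10q_{k-1}}\lambda^{(k-1)L_{k-1}/2}B_{k-1}\quad(k\ge1),
\]
and define real coefficients $s_{k,x}$, $x\in\mathcal N_k$, by
\begin{align*}
s_{0,x}&=\prod_{x'\in Y_0\setminus\{x\}}(1-x/x')^{-1},\qquad s_{k,\lambda^{k-1}}=-B_k\quad(k\ge1),\\
s_{k,x}&=B_k\,G_k(\lambda^{k-1})\,(1-\lambda^{k-1}/x)^{-1}\prod_{x'\in Y_k\setminus\{x\}}(1-x/x')^{-1}\quad(k\ge1,\ x\in Y_k).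
\end{align*}

\begin{lemma}\label{lem:coeff}
If $x\in X_j$ and $k\le j$, then $|s_{k,x}|\le2B_k\,e^{0.05q_j}(4/\lambda)^{S_{k,j}}$. Moreover $\sum_{l>k}\sum_{x\in X_l}|s_{k,x}|\le B_ke^{-100q_k}$.
\end{lemma}

\begin{proof}
For $k\ge1$ all $x'\in Y_k$ satisfy $x'\ge\lambda^k$, so $0<G_k(\lambda^{k-1})<1$ and $(1-\lambda^{k-1}/x)^{-1}\le2$. It remains to bound $\prod_{x'}|1-x/x'|^{-1}$, block by block.

\emph{The block of $x$.} Let $L=L_j$, $x=\lambda^j(1+b/L)$. For $x'=\lambda^j(1+b'/L)$ we have $|1-x/x'|^{-1}=x'/|x'-x|\le2L/|b'-b|$. Since $b!\,(L-1-b)!\ge(L-1)!/2^{L-1}$ and $L^{L-1}/(L-1)!=L^L/L!\le e^L$, the product over $b'\ne b$ is at most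
\[
\frac{(2L)^{L-1}}{b!\,(L-1-b)!}\le\frac{(4L)^{L-1}}{(L-1)!}\le(4e)^L\le e^{2.4L}\le e^{0.048q_j}.
\]

\emph{Later blocks $X_l$, $l>j$.} Here $x/x'\le2\lambda^{-(l-j)}\le\frac12$, and $(1-s)^{-1}\le e^{2s}$ on $[0,\frac12]$. As $L_l\le1.02^{\,l-j}q_j/50$, these factors together are at most $\exp\big(q_j\sum_{t\ge1}4(1.02/\lambda)^t/50\big)\le e^{0.001q_j}$.

\emph{Earlier blocks $X_l$, $k\le l<j$.} Here $|1-x/x'|\ge\lambda^{j-l}/2-1\ge\lambda^{j-l}/4$, so each factor is at most $(4/\lambda)^{j-l}$. There are $L_l$ factors for each $l$, and together they are at most $(4/\lambda)^{S_{k,j}}$.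

This proves the first bound. By \eqref{eq:q} and \eqref{eq:SQ}, the block $X_l$ with $l>k$ contributes at most $2B_ke^{(0.06-117)q_l}\le B_ke^{-100q_l}$ to the last sum; now use \eqref{eq:geom}.
\end{proof}

\begin{lemma}\label{lem:moments}
For all $k,d\ge0$ the series $\sum_{x\in\mathcal N_k}s_{k,x}x^d$ converges absolutely, and its sum is $\delta_{k0}\delta_{d0}$.
\end{lemma}

\begin{proof}
The block $X_j$, $j>k$, contributes at most $B_ke^{-100q_j}(2\lambda^j)^d$ in absolute value, which is summable since $q_j$ grows geometrically. We bound $G_k$ from below on the circle $|\xi|=\lambda^{j-1/2}$, $j>k$. For $x'\in X_l$ with $k\le l<j$, $|1-\xi/x'|\ge\frac12\lambda^{j-l-1/2}-1\ge\sqrt\lambda/4>1$, and there are at least $L_{j-1}\ge q_j/102$ such factors. For $x'\in X_l$ with $l\ge j$, $|1-\xi/x'|\ge\exp(-2\lambda^{-1/2-(l-j)})$, so these factors contribute at least $\exp\big(-2\lambda^{-1/2}q_j\sum_{t\ge0}(1.02/\lambda)^t/50\big)\ge e^{-q_j/10}$. Since $\log(\sqrt\lambda/4)>102\cdot58$,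 we get $|G_k|\ge e^{50q_j}$ on the circle, which beats every fixed power of its radius as $j\to\infty$. So the integrals over these circles of
\[
\frac{\xi^{d-1}}{G_0(\xi)}\qquad\text{and}\qquad\frac{\xi^d}{(\xi-\lambda^{k-1})G_k(\xi)}\quad(k\ge1)
\]
tend to $0$, and the residues of each function sum to $0$. At a node $x\in Y_k$, $G_k'(x)=-x^{-1}\prod_{x'\in Y_k\setminus\{x\}}(1-x/x')$. The first function has residue $\delta_{d0}$ at $0$ and $-s_{0,x}x^d$ at $x\in Y_0$. The second, multiplied by $-B_kG_k(\lambda^{k-1})$, has residue $-B_k\lambda^{(k-1)d}$ at the seed and $s_{k,x}x^d$ at $x\in Y_k$; in both cases the residue at $x\in\mathcal N_k$ is $s_{k,x}x^d$ up to the common sign.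
\end{proof}

The nominal size of $z^{p_k}f_k$ at scale $y$, before any cancellation, is the \emph{amplitude} $A_k(y)=B_ky^{p_k/2}$. It is nondecreasing in $y$, $A_0=1$, and the definition of $B_k$ says
\begin{equation}\label{eq:A}
A_{k+1}(y)=e^{-10q_k}(\lambda^ky)^{L_k/2}A_k(y).
\end{equation}

\begin{lemma}\label{lem:amp}
Let $\frac12\lambda^{-j}\le y\le\lambda^{-j}$.
\begin{enumerate}
\item[(a)] If $k>j$, then $A_k(\lambda^{-(k-1)})\le e^{-10Q_{j,k}+0.35q_j}A_j(y)$.
\item[(b)] If $k<j$, then $A_k(y)(4/\lambda)^{S_{k,j}}\le e^{0.35q_j-20Q_{k,j}}A_j(y)$.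
\item[(c)] Let $x\in X_j\cap\mathcal N_k$ and $y=1/x$. Then $k\le j$, or $k=j+1$ and $x=\lambda^j$, and
\[
\frac{|s_{k,x}|\,y^{p_k/2}}{A_j(y)}\le\begin{cases}2e^{0.05q_j},&k=j,\\ 2e^{-19Q_{k,j}},&k<j,\\ e^{-10q_j},&k=j+1.\end{cases}
\]
\end{enumerate}
Moreover, for every $N$,
\begin{equation}\label{eq:summable}
\sum_{k\ge0}\sum_{x\in\mathcal N_k}|s_{k,x}|\,y^{p_k/2}x^N<\infty .
\end{equation}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:A}, $A_k(\lambda^{-(k-1)})=e^{-10q_{k-1}}A_{k-1}(\lambda^{-(k-1)})$, and if $k-1>j$ monotonicity bounds the last factor by $A_{k-1}(\lambda^{-(k-2)})$. Iterating, $A_k(\lambda^{-(k-1)})\le e^{-10Q_{j,k}}A_j(\lambda^{-j})$, and $A_j(\lambda^{-j})\le2^{p_j/2}A_j(y)\le e^{0.35q_j}A_j(y)$.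

(b) By \eqref{eq:A} and $(\lambda^ly)^{-1}\le2\lambda^{j-l}$,
\[
A_k(y)=A_j(y)\prod_{l=k}^{j-1}e^{10q_l}(\lambda^ly)^{-L_l/2}\le A_j(y)\,e^{10Q_{k,j}}\,2^{q_j/2}\,\lambda^{S_{k,j}/2}.
\]
Multiply by $(4/\lambda)^{S_{k,j}}$ and use the last bound in \eqref{eq:SQ}.

(c) The possible $k$ are read off from the definition of $\mathcal N_k$. The case $k=j$ is Lemma~\ref{lem:coeff} with $S_{j,j}=0$. For $k<j$, Lemma~\ref{lem:coeff} and (b) bound the quotient by $2e^{0.4q_j-20Q_{k,j}}$, and $0.4q_j\le0.41Q_{k,j}$. For $k=j+1$ the numerator is $A_{j+1}(\lambda^{-j})=e^{-10q_j}A_j(\lambda^{-j})$.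

For \eqref{eq:summable}, let $j\ge1$ and $x\in X_j$. By monotonicity and the iteration in (a), $A_j(y)\le A_j(\lambda^{-(j-1)})\le e^{-10Q_{0,j}}A_0(1)\le e^{-9.8q_j}$. By (c), $|s_{k,x}|y^{p_k/2}\le2e^{-8q_j}$ for each of the at most $j+2$ values of $k$. There are at most $q_j$ nodes in $X_j$, and $x^N\le(2\lambda^j)^N$.
\end{proof}

\section{The flat function}\label{sec:f}

Define
\[
F=\sum_{k\ge0}\sum_{x\in\mathcal N_k}s_{k,x}E_{p_k,1/x},\qquad f=1-F=\sum_{k\ge0}z^{p_k}f_k(u),
\]
\[
f_k(u)=\delta_{k0}-\sum_{x\in\mathcal N_k}s_{k,x}(1-iux)^{-M_k}.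
\]
All nodes satisfy $y\le1$, so both the norm and the supremum of $E_{p_k,y}$ are at most $y^{p_k/2}$ by Lemma~\ref{lem:E}. By \eqref{eq:summable} the series for $F$ converges absolutely in $H$ and uniformly on $\mathcal U$. Thus $F\in H$, and $f$ is bounded and holomorphic. Because the $s_{k,x}$ are real, $f_k$ is real on the positive imaginary axis. By \eqref{eq:E}, for $g\in H$,
\begin{equation}\label{eq:Fg}
\langle F,g\rangle=\sum_x\ \sum_{k:\,x\in\mathcal N_k}\sigma_{k,x}\,\overline{[g]_{p_k}(iy)},\qquad\sigma_{k,x}=a_{p_k}^{-1}s_{k,x}\,y^{p_k+m+3}\in\mathbb R,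
\end{equation}
where $x$ runs over $Y_0$ and the double sum converges absolutely, each term being at most $|s_{k,x}|y^{p_k/2}\|g\|$.

\subsection{Flatness}

\begin{lemma}\label{lem:flat}
For $N\ge1$, $k\ge0$ and $\operatorname{Im}u>0$,
\begin{equation}\label{eq:taylor}
|f_k(u)|\le\binom{M_k+N-1}{N}\sum_{x\in\mathcal N_k}|s_{k,x}|\,|ux|^N .
\end{equation}
Moreover $|f|\le C_{N,m}|u|^N$ on $\mathcal U\cap\{|u|\le1\}$.
\end{lemma}

\begin{proof}
Let $\operatorname{Im}\xi\ge0$. The $N$th derivative of $s\mapsto(1-is\xi)^{-M}$ is $M(M+1)\cdots(M+N-1)(i\xi)^N(1-is\xi)^{-M-N}$, and $|1-is\xi|\ge1$ for $s\ge0$. Taylor's formula on $[0,1]$ with integral remainder gives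
\[
\Big|(1-i\xi)^{-M}-\sum_{d<N}\binom{M+d-1}{d}(i\xi)^d\Big|\le\binom{M+N-1}{N}|\xi|^N .
\]
Take $\xi=ux$, multiply by $s_{k,x}$ and sum over $x\in\mathcal N_k$. By Lemma~\ref{lem:moments} the Taylor polynomials add up to $\delta_{k0}$, which proves \eqref{eq:taylor}.

The constants in \eqref{eq:taylor} are not summable in $k$ by inspection, so for large $k$ we take the decay from $z^{p_k}$ instead. Let $(z,u)\in\mathcal U$, $|u|\le1$; then $|z|^2\le|u|\le1$. For the finitely many $k$ with $p_k<2N$, \eqref{eq:taylor} gives $|z^{p_k}f_k|\le C_{N,m}|u|^N$. If $p_k\ge2N$, then $k\ge1$ and $z^{p_k}f_k=-\sum_xs_{k,x}E_{p_k,y}$, while \eqref{eq:Esup} with $p'=2N$ gives $|E_{p_k,y}|\le|u|^Ny^{p_k/2}x^N$. These terms sum to at most $C_{N,m}|u|^N$ by \eqref{eq:summable}.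
\end{proof}

\subsection{The dominant term near a node}

To divide by $f$ we need a lower bound on the region where $\mu$ will live. Section~\ref{sec:model} suggests the circle $|z|^2=\theta y$ with $\theta=p_j/q_j$. This ratio is $0$ for $j=0$ and tends to $1$, where the circle would approach $z=0$ or $b\mathcal U$, so we truncate it: let $\theta_j$ be the point of $[\frac14,\frac34]$ closest to $p_j/q_j$. Let $\tau=10^{-3}$, $\eta=10^{-2}$. For $x\in X_j$ put $r_x=\sqrt{\theta_jy}$, use the coordinates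
\[
z=r_xe^{t+i\vartheta},\qquad u=y(i+v),\qquad t,\vartheta\in\mathbb R,\ v\in\mathbb C,
\]
and set $W_x=\{|t|\le2\tau,\ |v|\le\eta\}$ and $W_x'=\{|t|\le3\tau,\ |v|\le2\eta\}$. As $|z|^2=\theta_jye^{2t}$,
\begin{equation}\label{eq:W}
0.2485\,y\le|z|^2\le0.76\,y,\qquad\operatorname{Im}u\ge0.98\,y,\qquad|u|\le1.02\,y\qquad\text{on }W_x',
\end{equation}
so $W_x'\subset\mathcal U\cap\mathcal K$. On $W_x$, using $(e^{0.004}-1)\theta_j\le0.0031$ and $1-\theta_j\ge\frac14$,
\begin{equation}\label{eq:rho}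
\rho/y=1+\operatorname{Im}v-\theta_je^{2t}\ge(1-\theta_j)-0.0131\ge0.94(1-\theta_j)\ge0.235 .
\end{equation}

Let $\Gamma_0=1$ and $\Gamma_j(u)=B_j(1-iu\lambda^{j-1})^{-M_j}$ for $j\ge1$ be the seed terms, so that $f_j=\Gamma_j-\sum_{x'\in Y_j}s_{j,x'}(1-iux')^{-M_j}$. On $W_x'$ we have $1\le|1-iu\lambda^{j-1}|\le1+1.02/\lambda$ and $M_j\le1.03q_j$, hence $B_je^{-0.001q_j}\le|\Gamma_j|\le B_j$. Put $\varphi_x=\Gamma_j(iy)\,r_x^{p_j}>0$, the value of $z^{p_j}\Gamma_j$ at the point $(r_x,iy)\in W_x$. Since $\frac12\log(1/0.2485)<0.7$,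
\begin{equation}\label{eq:lower}
|z^{p_j}\Gamma_j|\ge e^{-0.8q_j}A_j(y)\ \text{ on }W_x',\qquad\varphi_x\ge e^{-0.001q_j}\theta_j^{p_j/2}A_j(y)\ge e^{-0.8q_j}A_j(y).
\end{equation}

\begin{lemma}\label{lem:dominant}
Let $x\in X_j$, $j\ge0$. Then $f=z^{p_j}\Gamma_j(u)(1+\psi)$ on $W_x'$, where $\psi$ is holomorphic near $W_x'$ and $|\psi|\le\frac12$ on $W_x'$. In particular $f$ has no zeros on $W_x'$, and $f\not\equiv0$. For every $d\ge0$,
\begin{equation}\label{eq:weighted}
\sum_{k\ge0}(1+p_k)^d\,|f_k(iy)|\,r_x^{p_k}\le C_d\,q_j^d\,\varphi_x .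
\end{equation}
\end{lemma}

\begin{proof}
We show that on $W_x'$
\begin{equation}\label{eq:three}
|f_j-\Gamma_j|\le B_je^{-0.3q_j},\qquad|z^{p_k}f_k|\le A_j(y)\cdot\begin{cases}e^{-9Q_{j,k}},&k>j,\\ e^{-17Q_{k,j}},&k<j.\end{cases}
\end{equation}
The three bounds have three different sources: the decay of the kernel functions, the small amplitudes, and the moment conditions.

\emph{The term $k=j$.} For $x'\in X_j$ we have $yx'>\frac12$, so $|1-iux'|\ge1+x'\operatorname{Im}u\ge1.49$, and $\log1.49>0.398$. By Lemma~\ref{lem:coeff} and \eqref{eq:q}, with $|1-iux'|\ge1$ for the later blocks,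
\[
|f_j-\Gamma_j|\le2L_jB_je^{0.05q_j}1.49^{-q_j}+B_je^{-100q_j}\le3B_je^{-0.338q_j}\le B_je^{-0.3q_j}.
\]

\emph{The terms $k>j$.} Every $x'\in\mathcal N_k$ satisfies $x'\ge\lambda^{k-1}$, so $|E_{p_k,1/x'}|\le\lambda^{-(k-1)p_k/2}$ on $\mathcal U$ by \eqref{eq:Esup}. With Lemma~\ref{lem:coeff},
\[
|z^{p_k}f_k|\le A_k(\lambda^{-(k-1)})\big[1+2L_ke^{0.05q_k}+e^{-100q_k}\big]\le4e^{0.06q_k}A_k(\lambda^{-(k-1)})\le e^{0.1q_k}A_k(\lambda^{-(k-1)}).
\]
Now use Lemma~\ref{lem:amp}(a), $q_k\le1.02Q_{j,k}$ and $q_j\le Q_{j,k}$; the exponent is at most $(0.102+0.35-10)Q_{j,k}$.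

\emph{The terms $k<j$.} We apply \eqref{eq:taylor} with $N=q_j-q_k=L_k+\dots+L_{j-1}$, the number of nodes of $Y_k$ below $\lambda^j$. For this $N$, the decay of $|ux'|^N$ for the small nodes and the decay of $s_{k,x'}$ for the large nodes both give the factor $(4/\lambda)^{S_{k,j}}$. For $x'\in X_l$, $|ux'|\le2.04\,\lambda^{l-j}$ by \eqref{eq:W}.

Let $k\le l\le j$. Then $S_{k,j}-S_{k,l}=\sum_{l<l'\le j}(q_{l'}-q_k)\le(j-l)N$, so $\lambda^{-(j-l)N}\le(4/\lambda)^{S_{k,j}-S_{k,l}}$. By Lemma~\ref{lem:coeff} the block $X_l$ contributes to the sum in \eqref{eq:taylor} at most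
\[
2B_kL_le^{0.05q_l}(4/\lambda)^{S_{k,l}}\,2.04^N\lambda^{-(j-l)N}\le2B_ke^{0.06q_j}\,2.04^N(4/\lambda)^{S_{k,j}},
\]
and there are at most $j+1\le q_j$ such blocks. The seed, present if $k\ge1$, contributes at most $B_k(1.02\lambda^{k-1-j})^N\le B_k2.04^N(4/\lambda)^{S_{k,j}}$, since $S_{k,j}\le(j-k)N$.

Let $l>j$. Splitting $q_{l'}-q_k=(q_{l'}-q_j)+N$ for $l'>j$ gives $S_{k,l}=S_{k,j}+(l-j)N+S_{j,l}$, and $S_{j,l}=\sum_{j<l'\le l}(q_{l'}-q_j)$ is at least each of $(l-j)q_j/100$, $q_l-q_j$ and $l-j$. The factor $(4/\lambda)^{(l-j)N}$ absorbs $\lambda^{(l-j)N}$ and leaves $4^{(l-j)N}\le4^{100S_{j,l}}$. Also $L_le^{0.05q_l}\le e^{0.06q_l}\le e^{0.06q_j}e^{S_{j,l}}$. So $X_l$ contributes at most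
\[
2B_ke^{0.06q_j}\,2.04^N(4/\lambda)^{S_{k,j}}\,(4^{101}e/\lambda)^{S_{j,l}},
\]
and $\sum_{l>j}(4^{101}e/\lambda)^{S_{j,l}}\le\sum_{t\ge1}2^{-t}=1$.

Finally $\binom{M_k+N-1}N=\binom{q_j+2}N\le2^{q_j+2}$, $N\le q_j$, and $\log2+\log2.04<1.41$. Altogether
\[
|f_k|\le4(2q_j+3)\,e^{1.47q_j}B_k(4/\lambda)^{S_{k,j}}\le e^{2q_j}B_k(4/\lambda)^{S_{k,j}}\quad\text{on }W_x'.
\]
Since $|z|^2\le y$, Lemma~\ref{lem:amp}(b) gives $|z^{p_k}f_k|\le e^{2.35q_j-20Q_{k,j}}A_j(y)$, and $2.35q_j\le2.4Q_{k,j}$. This proves \eqref{eq:three}.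

The function $\psi=f/(z^{p_j}\Gamma_j)-1$ is holomorphic on $\mathcal U\cap\{z\ne0\}$ and equals $\big[z^{p_j}(f_j-\Gamma_j)+\sum_{k\ne j}z^{p_k}f_k\big]/(z^{p_j}\Gamma_j)$. By \eqref{eq:three}, \eqref{eq:lower} and \eqref{eq:geom},
\[
|\psi|\le e^{-0.299q_j}+e^{0.8q_j}\big(2e^{-16q_j}+2e^{-9q_j}\big)\le\tfrac12 .
\]
For \eqref{eq:weighted} use \eqref{eq:three} at $(r_x,iy)$, together with $A_j(y)\le e^{0.8q_j}\varphi_x$. The term $k=j$ is at most $2q_j^d\varphi_x$, since $|f_j(iy)|\le2\Gamma_j(iy)$. The terms $k<j$ have $(1+p_k)^d\le q_j^d$ and sum to at most $2q_j^de^{(0.8-16)q_j}\varphi_x$. For $k>j$, $(1+p_k)^d\le q_k^d\le C_de^{0.1q_k}\le C_de^{0.2Q_{j,k}}$, so these terms sum to at most $2C_de^{(0.8-8.8)q_j}\varphi_x$.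
\end{proof}

\section{A real weight at each node}\label{sec:weight}

Fix $x\in X_j$. We construct a real $\nu_x$ supported in $W_x$ that represents the inner sum in \eqref{eq:Fg}. First we express that sum through $\gamma=g/f$, as \eqref{eq:mu} requires. For $g\in H$, $\gamma$ is holomorphic near $W_x'$, which is an annulus in $z$ times a disc in $u$. So $\gamma=\sum_{l\in\mathbb Z}z^l[\gamma]_l(u)$ with $[\gamma]_l$ holomorphic, absolutely and uniformly on $W_x$, and $|r_x^l[\gamma]_l(iy)|\le\sup_{W_x}|\gamma|$ for all $l$. The series $f=\sum_{k'}z^{p_{k'}}f_{k'}$ converges uniformly on the circle $\{|z|=r_x,\ u=iy\}$, so taking Fourier coefficients of $g=f\gamma$ gives $[g]_p(iy)=\sum_{k'}f_{k'}(iy)[\gamma]_{p-p_{k'}}(iy)$. Since $f_{k'}(iy)$ is real,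
\begin{equation}\label{eq:c}
\sum_{k:\,x\in\mathcal N_k}\sigma_{k,x}\overline{[g]_{p_k}(iy)}=\sum_{l\in\mathbb Z}c_l\,r_x^l\,\overline{[\gamma]_l(iy)},\qquad c_l=\sum_{p_k-p_{k'}=l}\big(\sigma_{k,x}r_x^{-p_k}\big)\big(f_{k'}(iy)r_x^{p_{k'}}\big).
\end{equation}
Here $k$ runs over the finitely many indices with $x\in\mathcal N_k$ and $k'$ over all indices; the rearrangement is justified by \eqref{eq:weighted}. The numbers $c_l$ are real and do not depend on $g$. Put
\[
\Theta_d=\varphi_x^{-1}\sum_{k:\,x\in\mathcal N_k}(1+p_k)^d\,a_{p_k}^{-1}\,\theta_j^{-p_k/2}\,|s_{k,x}|\,y^{p_k/2},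
\]
a finite sum. Since $|\sigma_{k,x}|r_x^{-p_k}=y^{m+3}a_{p_k}^{-1}\theta_j^{-p_k/2}|s_{k,x}|y^{p_k/2}$ and $1+|p_k-p_{k'}|\le(1+p_k)(1+p_{k'})$, \eqref{eq:weighted} gives
\begin{equation}\label{eq:csum}
\sum_{l\in\mathbb Z}(1+|l|)^d|c_l|\le C_d\,q_j^d\,y^{m+3}\varphi_x^2\,\Theta_d .
\end{equation}

A density $\sum_l\omega_l(t)e^{il\vartheta}$ pairs its $l$th term with $\overline{z^l}=r_x^le^{lt}e^{-il\vartheta}$, so we need $\int\omega_l(t)e^{lt}dt=c_l$ for all $l$. With real $\omega_l$ the density is real exactly when $\omega_l=\omega_{-l}$. Each profile must then satisfy two conditions, $\int\omega_le^{lt}dt=c_l$ and $\int\omega_le^{-lt}dt=c_{-l}$. A profile that is even in $t$ would force $c_l=c_{-l}$; two bumps, at $t=\tau$ and $t=-\tau$, give a solvable $2\times2$ system.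

Fix an even function $\omega\ge0$ in $C_c^\infty([-\tau/2,\tau/2])$ with $\int\omega=1$, and put $\hat\omega(l)=\int\omega(t)e^{lt}dt=\int\omega(t)\cosh(lt)\,dt$, so $\hat\omega(l)=\hat\omega(-l)\ge1$. Let $\omega_0=c_0\omega$, and for $l\ge1$ let $\omega_l(t)=\omega_{-l}(t)=\alpha_l^+\omega(t-\tau)+\alpha_l^-\omega(t+\tau)$ with
\[
\alpha_l^\pm=\frac{c_{\pm l}e^{l\tau}-c_{\mp l}e^{-l\tau}}{2\hat\omega(l)\sinh2l\tau}.
\]
For $l\ge1$,
\begin{align*}
\int\omega_le^{lt}dt&=\hat\omega(l)\big(\alpha_l^+e^{l\tau}+\alpha_l^-e^{-l\tau}\big)=\frac{c_le^{2l\tau}-c_{-l}+c_{-l}-c_le^{-2l\tau}}{2\sinh2l\tau}=c_l,\\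
\int\omega_le^{-lt}dt&=\hat\omega(l)\big(\alpha_l^+e^{-l\tau}+\alpha_l^-e^{l\tau}\big)=\frac{c_l-c_{-l}e^{-2l\tau}+c_{-l}e^{2l\tau}-c_l}{2\sinh2l\tau}=c_{-l},
\end{align*}
so $\int\omega_l(t)e^{lt}dt=c_l$ for all $l\in\mathbb Z$. As $\sinh2l\tau=2\sinh l\tau\cosh l\tau$,
\begin{equation}\label{eq:alpha}
|\alpha_l^+|+|\alpha_l^-|\le\frac{\cosh l\tau}{\sinh2l\tau}\big(|c_l|+|c_{-l}|\big)\le\frac{1}{2\tau}\big(|c_l|+|c_{-l}|\big).
\end{equation}
Fix a real radial $\chi\in C_c^\infty(\{|v|<\eta\})$ with $\int\chi\,dA=1$, and define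
\[
\mu_x=\frac{1}{2\pi|z|^2y^2}\,\chi(v)\sum_{l\in\mathbb Z}\omega_l(t)e^{il\vartheta},\qquad\nu_x=\frac{\mu_x}{|f|^2\rho^m}.
\]

\begin{lemma}\label{lem:nux}
The function $\nu_x$ is real, smooth, and compactly supported in the interior of $W_x$, and for all $g\in H$
\[
\int_{\mathcal U}\nu_xf\,\bar g\,\rho^m\,dV=\sum_{k:\,x\in\mathcal N_k}\sigma_{k,x}\overline{[g]_{p_k}(iy)} .
\]
\end{lemma}

\begin{proof}
The sum over $l$ equals $\omega_0+2\sum_{l\ge1}\omega_l\cos l\vartheta$, which is real. All $\omega_l$ are supported in $|t|\le3\tau/2$. By \eqref{eq:alpha} and \eqref{eq:csum} the series converges uniformly with all derivatives. On $W_x$ neither $f$ nor $\rho$ vanishes. The left side is $\int\mu_x\bar\gamma\,dV$, and $dV=|z|^2y^2\,dt\,d\vartheta\,dA(v)$. Integrating in $\vartheta$ selects equal frequencies, and the mean value property in $v$ evaluates $[\gamma]_l$ at $u=iy$: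
\[
\int\mu_x\bar\gamma\,dV=\sum_lr_x^l\int\omega_l(t)e^{lt}dt\int\chi(v)\overline{[\gamma]_l(y(i+v))}\,dA(v)=\sum_lc_l\,r_x^l\,\overline{[\gamma]_l(iy)}.
\]
Now use \eqref{eq:c}.
\end{proof}

\section{The size of the weight}\label{sec:size}

\begin{lemma}\label{lem:size}
For $x\in X_j$ and every multi-index $\alpha$, the partial derivatives in $(z,\bar z,u,\bar u)$ satisfy $|\partial^\alpha\nu_x|\le C_\alpha(2\lambda^j)^{|\alpha|}e^{-0.1q_j}$.
\end{lemma}

\begin{proof}
\emph{Bound for $\Theta_d$.} We use Lemma~\ref{lem:amp}(c) and \eqref{eq:lower}. The term $k=j$ is the one computed in Section~\ref{sec:model}; it is at most $2q_j^d\,a_{p_j}^{-1}\theta_j^{-p_j}e^{0.051q_j}$. For the other terms the crude bounds $a_p\ge1$, $\theta_j^{-p_k/2}\le2^{p_k}$ and $A_j(y)/\varphi_x\le e^{0.8q_j}$ suffice. For $k<j$, $2^{p_k}\le e^{0.7q_j}$, so by \eqref{eq:geom} these terms sum to at most $4q_j^de^{(1.5-18.6)q_j}$. For $k=j+1$, $1+p_{j+1}\le2q_j$ and $2^{p_{j+1}}\le2^{1.02q_j}\le e^{0.72q_j}$,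 so the term is at most $(2q_j)^de^{(0.72+0.8-10)q_j}$. Hence
\begin{equation}\label{eq:Theta}
\Theta_d\le C_d\,q_j^d\Big(a_{p_j}^{-1}\theta_j^{-p_j}e^{0.051q_j}+e^{-8q_j}\Big).
\end{equation}

\emph{Derivatives in the scaled coordinates.} Let $D^\alpha$ be a derivative of order $d=|\alpha|$ in $(t,\vartheta,\operatorname{Re}v,\operatorname{Im}v)$. By Lemma~\ref{lem:dominant}, $\varphi_x^2/|f|^2=e^{-2p_jt}\,\Gamma_j(iy)^2|\Gamma_j(u)|^{-2}|1+\psi|^{-2}$, so
\[
\nu_x=\frac{|z|^2y^2\mu_x}{y^{m+3}\varphi_x^2}\cdot\frac{y}{|z|^2}\cdot e^{-2p_jt}\cdot\frac{\Gamma_j(iy)^2}{|\Gamma_j(u)|^2}\cdot|1+\psi|^{-2}\cdot\Big(\frac\rho y\Big)^{-m}.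
\]
We bound $D^\alpha$ of the six factors on $W_x$. For three of them we use that, if $\beta$ is real with $|D^{\alpha'}\beta|\le C_{\alpha'}$ for $\alpha'\neq0$ and $\Lambda\in\mathbb R$, then $|D^\alpha e^{\Lambda\beta}|\le C_\alpha(1+|\Lambda|)^de^{\Lambda\beta}$, by induction on $d$.
\begin{enumerate}
\item[1.] By \eqref{eq:alpha} and \eqref{eq:csum}, the first factor gives at most $C_\alpha q_j^d\Theta_d$.
\item[2.] $y/|z|^2=\theta_j^{-1}e^{-2t}$ gives at most $C_\alpha$.
\item[3.] $e^{-2p_jt}$ gives at most $C_\alpha q_j^de^{0.004q_j}$, since $|t|\le0.002$.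
\item[4.] The fourth factor is $1$ for $j=0$. For $j\ge1$ let $s=y\lambda^{j-1}\le1/\lambda$. Then $1-iu\lambda^{j-1}=1+s-isv$, and the factor is $e^{2M_j\beta}$ with $\beta=\log|1-isv/(1+s)|$. Here $|\beta|\le2s|v|\le1/\lambda$ and the derivatives of $\beta$ are bounded, so we get at most $C_\alpha q_j^de^{0.002q_j}$.
\item[5.] The function $(1+\psi)^{-1}$ is holomorphic in $(\log z,v)$ and bounded by $2$ on $W_x'$, and $W_x$ lies at distance $\tau$ in $\log z$ and $\eta$ in $v$ from the boundary of $W_x'$. Cauchy's estimates for $(1+\psi)^{-1}$ and its conjugate give at most $C_\alpha$.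
\item[6.] By \eqref{eq:rho}, $\log(\rho/y)$ has bounded derivatives, and we get at most $C_\alpha m^d\big(0.94(1-\theta_j)\big)^{-m}$.
\end{enumerate}
Since $m\le q_j$, $-\log0.94<0.062$ and $-\log0.235<1.45$, the Leibniz rule and \eqref{eq:Theta} give
\[
|D^\alpha\nu_x|\le C_\alpha q_j^{C_\alpha}\Big[a_{p_j}^{-1}\theta_j^{-p_j}(1-\theta_j)^{-m}e^{(0.051+0.006+0.062)q_j}+e^{(-8+0.006+1.45)q_j}\Big].
\]

\emph{The binomial gain.} Write $q=q_j$, $p=p_j$, $\theta=\theta_j$, and $\beta(b)=\binom qb\theta^b(1-\theta)^{q-b}$ for $0\le b\le q$. By \eqref{eq:E} and $m=q-p$, $a_p^{-1}\theta^{-p}(1-\theta)^{-m}\le2^{-q}/\beta(p)$. The numbers $\beta(b)$ sum to $1$, and $\beta(b+1)\ge\beta(b)$ exactly when $b+1\le(q+1)\theta$. If $\theta=p/q$, then $p<(q+1)\theta<p+1$, so $\beta(p)$ is the largest of the $q+1$ numbers and $\beta(p)\ge1/(q+1)$. If $p<q/4$, then $\theta=\frac14$ and $\beta$ increases on $[0,p]$, so $\beta(p)\ge\beta(0)=(3/4)^q$. If $p>3q/4$, then $\theta=\frac34$ and $b+1>(q+1)\theta$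 for $b\ge p$, so $\beta$ decreases on $[p,q]$ and $\beta(p)\ge\beta(q)=(3/4)^q$. In all cases $2^{-q}/\beta(p)\le(q+1)(2/3)^q$: the truncation of $\theta_j$ reduces the gain from $2^{-q}$ to $(2/3)^q$. As $\log(2/3)<-0.405$ and the losses add up to $0.119$, the first term in the bracket is at most $(q_j+1)e^{-0.286q_j}$, and
\[
|D^\alpha\nu_x|\le C_\alpha e^{-0.1q_j}.
\]

\emph{Return to $(z,u)$.} We have $z\partial_z=\frac12(\partial_t-i\partial_\vartheta)$, $\bar z\partial_{\bar z}=\frac12(\partial_t+i\partial_\vartheta)$, $\partial_u=y^{-1}\partial_v$, $\partial_{\bar u}=y^{-1}\partial_{\bar v}$. From $\partial_z\circ z^{-a}=z^{-a-1}(z\partial_z-a)$ and its conjugate, induction gives $\partial_z^a\partial_{\bar z}^{a'}\partial_u^b\partial_{\bar u}^{b'}=z^{-a}\bar z^{-a'}y^{-b-b'}P(D)$, where $P(D)$ has constant coefficients depending only on $a,a',b,b'$ and order at most $a+a'+b+b'$. On $W_x$, $|z|^{-1}\le3y^{-1/2}\le3y^{-1}$ by \eqref{eq:W}, and $y^{-1}=x<2\lambda^j$.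
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:construction}]
Let $f$ be the function of Section~\ref{sec:f}; statement (ii) is contained in Lemmas~\ref{lem:flat} and \ref{lem:dominant}. Put $\nu=\sum_{j\ge0}\sum_{x\in X_j}\nu_x$. By Lemma~\ref{lem:size}, $L_j\le e^{0.01q_j}$ and $q_j\ge m(1.01)^j$,
\begin{equation}\label{eq:final}
\sum_x\|\nu_x\|_{C^d}\le C_d\sum_{j\ge0}L_j(2\lambda^j)^de^{-0.1q_j}\le C_d\sum_{j\ge0}(2\lambda^j)^d\,e^{-0.05\,m(1.01)^j}.
\end{equation}
Since $\lambda$ is a fixed constant, the last series converges for every $d$. Its terms decrease to $0$ as $m\to\infty$, so its sum tends to $0$ by dominated convergence. Hence $\nu$ is real and smooth on $\mathbb C^2$, it is supported in the compact set $\mathcal K$ because every $W_x$ is contained in $\mathcal K$, and (iii) holds.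

For (i), let $g\in H$. The set $\mathcal U\cap\mathcal K$ is bounded and $\rho$ is bounded on it, so $\int_{\mathcal U\cap\mathcal K}|g|\rho^mdV<\infty$ by the Cauchy--Schwarz inequality. As $f$ is bounded and $\sum_x\sup|\nu_x|<\infty$, we have $\sum_x\int|\nu_xf\bar g|\rho^mdV<\infty$, and we may integrate term by term. By Lemma~\ref{lem:nux} and \eqref{eq:Fg},
\[
\int_{\mathcal U}\nu f\bar g\rho^mdV=\sum_x\int_{\mathcal U}\nu_xf\bar g\rho^mdV=\sum_x\sum_{k:\,x\in\mathcal N_k}\sigma_{k,x}\overline{[g]_{p_k}(iy)}=\langle F,g\rangle .\qedhere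
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The smooth real function $\nu$ exists for every $m\ge100$, and the smoothness at the origin comes from the growth of $q_j$ in $j$. The dimension has to be larger only to make the right side of \eqref{eq:final} small. Smallness is what Proposition~\ref{prop:reduction} uses to ensure that $1+\nu$ is a positive weight and that $\Omega$ is strongly convex, so that its kernel is continuous up to the boundary. This is why the argument gives no information in the dimensions $2\le n<n_0$.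
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The Bergman kernel function and the density theorems in the plane},
\texttt{https://www.koreascience.or.kr/article/JAKO199411919481291.pdf}

\end{thebibliography}
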